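\title{Derivations between group identities for rational expressions}

\begin{abstract}
To a finite group $G$ and a generating set $X$ one attaches an identity $P(G,X)$ between rational expressions, which sorts the words over $X$ by their product in $G$. We determine when a family of identities $P(H_i,X_i)$ implies $P(G)=P(G,G)$ modulo the classical identities (M) and (S): this happens exactly when every simple section of $G$ is a quotient of a group generated by a subset of some $X_i$. It follows that the identity of the symmetric group $\mathfrak S_n$ written on a transposition and an $n$-cycle implies $P(\mathfrak S_n)$ for $n=2,3$ and for no $n\ge 4$, which disproves a conjecture. All these two-letter identities together imply $P(G)$ only for solvable $G$. Necessity of the condition comes from finite models, one for each finite simple group; sufficiency comes from an induction on the number of group elements visited by a walk.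
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{Rational identities}

Let $A$ be a finite alphabet, whose letters are formal symbols distinct from the constants $0$ and $1$. \emph{Rational expressions} over $A$ are built from the letters and the two constants by the operations $+$, $\cdot$ and ${}^*$. Each expression denotes a language: a letter denotes the corresponding one-letter word, $0$ the empty language, $1$ the language reduced to the empty word, $+$ is union, $\cdot$ is concatenation, and $L^*$ is the union of the powers $L^n$, $n\ge0$. A \emph{$\mathcal B$-rational identity} ($\mathcal B$ is the Boolean semiring) is a formal equality $E=F$ of two expressions that denote the same language.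

The following identities are called \emph{trivial} and are always available: $+$ is associative, commutative and idempotent ($E+E=E$) with neutral element $0$; the product is associative with neutral element $1$ and distributes over $+$ on both sides; $0$ is absorbing for the product; and $1^*=1$. Two classical identities tie the star to the sum and to the product:
\[
\text{(S)}\quad (a+b)^*=(a^*b)^*a^*,\qquad\qquad \text{(M)}\quad (ab)^*=1+a(ba)^*b .
\]
For systems of identities $\Sigma$ and $\Sigma'$ we write $\Sigma\vdash\Sigma'$ if every identity of $\Sigma'$ can be derived from $\Sigma$, (M), (S) and the trivial identities by the rules of equational logic: reflexivity, symmetry, transitivity, compatibility with $+$, $\cdot$, ${}^*$, and substitution of arbitrary rational expressions for letters. A system of $\mathcal B$-rational identities is \emph{complete} if, for every alphabet, every $\mathcal B$-rational identity can be derived from the system and the trivial identities.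

\subsection{Group identities}

The star of a square matrix $M$ of expressions is defined by recursion on the size. For size $1$ put $(m)^*=(m^*)$. Otherwise let $a$ be the upper left entry and put
\begin{equation}\label{eq:matstar}
M=\begin{pmatrix}a&b\\ c&d\end{pmatrix},\qquad
M^*=\begin{pmatrix}(a+bd^*c)^*&(a+bd^*c)^*bd^*\\ (d+ca^*b)^*ca^*&(d+ca^*b)^*\end{pmatrix}.
\end{equation}
We use two facts from the literature \cite{Conway,Krob,BE}. Modulo (M), (S) and the trivial identities, $M^*$ does not depend on the ordering of the indices or on the block decomposition used; and the square matrices of a fixed size again satisfy (M) and (S).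

Let $G$ be a finite group with identity element $e$ and let $X\subseteq G$ be a generating set, regarded as an alphabet. (If $e\in X$, then $e$ is a letter like the others and is not the constant $1$.) Let $M_{G,X}$ be the $G\times G$ matrix whose $(g,h)$ entry is the sum of the letters $x\in X$ with $gx=h$; thus the entry is the letter $g^{-1}h$ if $g^{-1}h\in X$, and $0$ otherwise. The \emph{group identity} $P(G,X)$ is
\[
\Big(\sum_{x\in X}x\Big)^*=\sum_{h\in G}\big(M_{G,X}^*\big)_{e,h},
\]
and $P(G)$ stands for $P(G,G)$, an identity in $|G|$ letters. The matrix $M_{G,X}$ is the transition matrix of the automaton with state set $G$ in which the letter $x$ leads from $g$ to $gx$, and $(M_{G,X}^*)_{e,h}$ denotes the set of words whose product in $G$ is $h$ (Remark~\ref{rem:lang}). So $P(G,X)$ says that every word has some product in $G$. As a statement about languages this is obvious; as a formal identity it expresses that a star may be decomposed according to a computation in $G$.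

\begin{example}\label{ex:cyclic}
Let $\mathbb Z_q$ be the cyclic group of order $q\ge2$, let $t$ be a generator, and write $a$ for the letter $t$. Order the group as $e,t,\dots,t^{q-1}$. In \eqref{eq:matstar} the upper left entry is $0$, the row $b$ is $(a,0,\dots,0)$, the column $c$ has $a$ in its last place and $0$ elsewhere, and $d$ has $a$ just above the diagonal and $0$ elsewhere. Taking the identity matrix $I$ as second factor in (M) gives $d^*=I+dd^*$. Iterating this and using $d^{q-1}=0$, we find $d^*=I+d+\dots+d^{q-2}$. Hence $bd^*=(a,a^2,\dots,a^{q-1})$ and $bd^*c=a^q$, and modulo (M) and (S) the identity $P(\mathbb Z_q,\{t\})$ is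
\[
(\mathrm C_q)\qquad a^*=(a^q)^*(1+a+\dots+a^{q-1}).
\]
\end{example}

It is known that (M), (S) and the identities $P(\mathfrak S_n)$, $n\ge2$, of the symmetric groups form a complete system.

\subsection{The conjecture}

The identity $P(\mathfrak S_n)$ has $n!$ letters, while $\mathfrak S_n$ is generated by the transposition $\sigma=(1\ 2)$ and the $n$-cycle $\rho=(2\ 3\ \dots\ n\ 1)$. Conjecture~14.1 of \cite{FS} asserts that two letters are enough:
\begin{equation}\label{eq:conj}
P(\mathfrak S_n,\{\sigma,\rho\})\vdash P(\mathfrak S_n)\qquad\text{for every } n\ge2 .
\end{equation}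
The opposite implication is immediate, since substituting $0$ for the letters outside $X$ turns $P(G)$ into $P(G,X)$. The implication \eqref{eq:conj} is plausible: the two automata have the same states, each letter of the large alphabet acts on the states as some word in $\sigma$ and $\rho$ does, and the implication is true for $n=2$ and $n=3$.

The weak point of this reasoning is that in $P(G)$ the letter $g$ is a free variable, with no tie to the words that represent the element $g$. If all letters of $P(G,X)$ but one are replaced by $0$, what remains is $(\mathrm C_q)$, where $q\ge 2$ is the order of the surviving letter (Lemma~\ref{lem:transfer}). Thus $P(\mathfrak S_4)$ implies $(\mathrm C_3)$, through a $3$-cycle. The same operation on $P(\mathfrak S_4,\{\sigma,\rho\})$ gives only $(\mathrm C_2)$ and $(\mathrm C_4)$, and the group generated by both letters has no quotient of order $3$, because it is generated by transpositions. Nothing in sight produces the period $3$. The main theorem says that this observation is a genuine obstruction, and that it is the only kind of obstruction.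

\subsection{Results}

A \emph{section} of a finite group $G$ is a group $L/N$ with $N\trianglelefteq L\le G$. Simple groups are nontrivial by convention.

\begin{theorem}\label{thm:main}
Let $(P(H_i,X_i))_{i\in I}$ be any set of group identities, where $X_i$ generates the finite group $H_i$, and let $G$ be a finite group. Then $(P(H_i,X_i))_{i\in I}\vdash P(G)$ if and only if every simple section of $G$ is isomorphic to a quotient of $\langle X'\rangle$ for some $i\in I$ and some $X'\subseteq X_i$.
\end{theorem}

\begin{corollary}\label{cor:conj}
$P(\mathfrak S_n,\{\sigma,\rho\})\vdash P(\mathfrak S_n)$ if and only if $n\in\{2,3\}$. So the conjecture \eqref{eq:conj} is false; it fails for every $n\ge4$.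
\end{corollary}

\begin{corollary}\label{cor:solv}
$(P(\mathfrak S_n,\{\sigma,\rho\}))_{n\ge2}\vdash P(G)$ if and only if $G$ is solvable. In particular these identities do not imply $P(\mathfrak S_5)$, and the system (M), (S), $(P(\mathfrak S_n,\{\sigma,\rho\}))_{n\ge2}$ is not complete.
\end{corollary}

\begin{corollary}\label{cor:primes}
If $G$ is solvable and $X$ generates $G$, then $P(G,X)\vdash P(G)$ if and only if every prime dividing $|G|$ divides the order of some $x\in X$.
\end{corollary}

\begin{corollary}\label{cor:complete}
The system (M), (S), $(P(H_i,X_i))_{i\in I}$ is complete if and only if every finite simple group is a quotient of some $\langle X'\rangle$ with $X'\subseteq X_i$, $i\in I$. In particular (M), (S) and the identities $P(S,Y_S)$, with $S$ running over the finite simple groups and $Y_S$ a generating set of $S$ with $|Y_S|\le2$, form a complete system.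
\end{corollary}

Section~\ref{sec:conway} replaces each group identity by an inequality in which no matrix occurs. Section~\ref{sec:models} constructs, for each finite simple group $S$, a finite model that violates exactly the group identities in which $S$ is visible; this proves necessity in Theorem~\ref{thm:main}, and with a little arithmetic in Section~\ref{sec:cor} it is all that the disproof of \eqref{eq:conj} requires. Section~\ref{sec:suff} proves sufficiency.

\section{Conway algebras and graded families}\label{sec:conway}

A \emph{Conway algebra} is a structure $(K,+,\cdot,{}^*,0,1)$ that satisfies the trivial identities, (M) and (S). It \emph{satisfies} an identity if both sides take the same value for every assignment of elements of $K$ to the letters. By the soundness and completeness of equational logic (Birkhoff), $\Sigma\vdash E=F$ holds if and only if $E=F$ is satisfied by every Conway algebra that satisfies $\Sigma$. From now on we argue inside a Conway algebra $K$.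

Put $x\le y$ if $x+y=y$. Since $+$ is idempotent, this is a partial order with least element $0$, the sum $x+y$ is the least upper bound of $x$ and $y$, and both $+$ and $\cdot$ are monotone. The star obeys the following rules.
\begin{itemize}
\item[(F1)] $x^*=1+xx^*=1+x^*x$, by (M) with one factor equal to $1$. Hence $1\le x^*$, $x\le xx^*\le x^*$, and $0^*=1$. Moreover $(ab)^*a=a(ba)^*$, since $(ab)^*a=a+a(ba)^*ba=a\big(1+(ba)^*ba\big)$.
\item[(F2)] $x\le y$ implies $x^*\le y^*$, since $y^*=(x+y)^*=(x^*y)^*x^*\ge x^*$.
\item[(F3)] $(x^*)^*=x^*=x^*x^*$. Indeed $(1+x)^*=(1^*x)^*1^*=x^*$ by (S) and $1^*=1$, hence $(x^*)^*=(1+x^*x)^*=(x^*x)^*$. Idempotence gives $x^*=(x+x)^*=(x^*x)^*x^*=(x^*)^*x^*$. So $(x^*)^*=1+(x^*)^*x^*=1+x^*=x^*$, and then $x^*x^*=(x^*)^*x^*=x^*$. Consequently $x\le y^*$ implies $x^*\le y^*$, and $y^n\le y^*$ for all $n\ge 0$.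
\end{itemize}
The $n\times n$ matrices over $K$ satisfy (M) and (S), and $I^*=I$ by \eqref{eq:matstar} and induction on $n$. They therefore form a Conway algebra, ordered entrywise, and (F1)--(F3) hold for them; in particular $M\le M^*$ and $M^*M^*=M^*$.

For languages, an element $R$ with $1\le R$ and $RR\le R$ satisfies $R^*\le R$, because $R^*$ is the union of the powers of $R$. This implication is not available in a Conway algebra (Section~\ref{sec:models} gives counterexamples), and its absence is the source of every difficulty below. The next lemma is the substitute that we have for matrices: closure under products suffices off the diagonal, provided the diagonal entries are known to be closed under star.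

\begin{lemma}\label{lem:bound}
Let $U$ be a square matrix over $K$ with $U_{ij}U_{jk}\le U_{ik}$ and $U_{ii}^*=U_{ii}$ for all $i,j,k$. If $M\le U$, then $M^*\le U$.
\end{lemma}

\begin{proof}
Induction on the size; for size $1$, (F2) gives $m^*\le u^*=u$. Write $M$ as in \eqref{eq:matstar} and let $a',b',c',d'$ be the corresponding blocks of $U$. The matrix $d'$ satisfies the hypotheses of the lemma. A product of blocks of $U$ with matching indices is bounded by the block of $U$ in the resulting position; for instance $b'd'c'$ is a sum of terms $U_{1j}U_{jk}U_{k1}\le U_{11}$. By induction $d^*\le d'$. So $a+bd^*c\le a'+b'd'c'\le a'$, hence $(a+bd^*c)^*\le a'^*=a'$ and $(a+bd^*c)^*bd^*\le a'b'd'\le b'$. Also $a^*\le a'^*=a'$, so $d+ca^*b\le d'+c'a'b'\le d'$. By induction $(d+ca^*b)^*\le d'$, and $(d+ca^*b)^*ca^*\le d'c'a'\le c'$.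
\end{proof}

For matrices indexed by a group $D$ whose entry at $(g,h)$ depends only on $g^{-1}h$, the hypotheses of Lemma~\ref{lem:bound} take the following form.

\begin{definition}
Let $D$ be a finite group. A \emph{$D$-graded family} in $K$ is a family $(m_g)_{g\in D}$ of elements of $K$ with $m_gm_h\le m_{gh}$ for all $g,h\in D$ and $m_e^*=m_e$. For $Y\subseteq D$ put $m_Y=\sum_{g\in Y}m_g$.
\end{definition}

In a graded family $1\le m_e^*=m_e$, hence $m_g\le m_em_g\le m_g$, so that $m_em_g=m_g$ and, in the same way, $m_gm_e=m_g$. The total sum $R=m_D$ satisfies $1\le R$ and $RR\le R$. The restriction of a $D$-graded family to a subgroup $L$ is $L$-graded. The next proposition identifies the group identities as instances of the missing implication: $P(D)$ says that $R^*\le R$ whenever $R$ is the sum of a $D$-graded family.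

\begin{proposition}\label{prop:crit}
Let $X$ generate the finite group $H$. A Conway algebra $K$ satisfies $P(H,X)$ if and only if $m_X^*\le m_H$ for every $H$-graded family $(m_h)$ in $K$.
\end{proposition}

\begin{proof}
Suppose that $K$ satisfies $P(H,X)$ and let $(m_h)$ be $H$-graded. Give each letter $x$ the value $m_x$ and let $M$ be the value of $M_{H,X}$. The matrix $U_{g,h}=m_{g^{-1}h}$ satisfies the hypotheses of Lemma~\ref{lem:bound}, and $M\le U$ because $M_{g,h}$ is $m_{g^{-1}h}$ or $0$. Hence $m_X^*=\sum_h(M^*)_{e,h}\le\sum_hm_h=m_H$.

Conversely, assume the inequality for all graded families. Give the letters arbitrary values $a_x\in K$, let $s=\sum_xa_x$, let $M$ be the value of $M_{H,X}$, and put $n_h=(M^*)_{e,h}$. We must show $s^*=n_H$. The matrix all of whose entries are $s^*$ satisfies the hypotheses of Lemma~\ref{lem:bound} by (F3), and it bounds $M$; so $n_H\le s^*$ in any Conway algebra.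

For the other inequality we show that $(n_h)$ is $H$-graded. Fix $g\in H$. The matrix $M'_{u,v}=M_{gu,gv}$ is $M$ with its indices reordered, so $(M'^*)_{u,v}=(M^*)_{gu,gv}$. But $M'=M$, since $gux=gv$ if and only if $ux=v$. Therefore $(M^*)_{g,gh}=(M^*)_{e,h}=n_h$, and
\[
n_gn_h=(M^*)_{e,g}(M^*)_{g,gh}\le(M^*M^*)_{e,gh}=n_{gh}.
\]
If $e$ is taken as first index in \eqref{eq:matstar}, $n_e$ appears as the star of an element of $K$, so $n_e^*=n_e$ by (F3). Finally $a_x=M_{e,x}\le n_x$ for $x\in X$, because $M\le M^*$. Hence $s\le n_X$ and $s^*\le n_X^*\le n_H$.
\end{proof}

\begin{remark}\label{rem:lang}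
The languages over $X$ form a Conway algebra. Let $L_h$ be the set of words whose product in $H$ is $h$. Then $(L_h)$ is $H$-graded, so Lemma~\ref{lem:bound} with $U_{g,h}=L_{g^{-1}h}$ gives $(M_{H,X}^*)_{e,h}\subseteq L_h$. A word of length $l$ with product $h$ lies in $(M_{H,X}^l)_{e,h}\subseteq(M_{H,X}^*)_{e,h}$. So $(M_{H,X}^*)_{e,h}$ denotes $L_h$, and every $P(H,X)$ is a $\mathcal B$-rational identity.
\end{remark}

From here on matrices are not needed. The first use of Proposition~\ref{prop:crit} explains the groups $\langle X'\rangle$ and their quotients in Theorem~\ref{thm:main}.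

\begin{lemma}\label{lem:transfer}
Let $K$ satisfy $P(H,X)$, let $X'\subseteq X$, and let $\varphi\colon\langle X'\rangle\to D$ be a surjective homomorphism. Then $K$ satisfies $P(D,\varphi(X'))$. In particular, if some $x\in X$ has order $q\ge2$, then $K$ satisfies $(\mathrm C_q)$.
\end{lemma}

\begin{proof}
The set $T=\varphi(X')$ generates $D$. Let $(m_g)$ be $D$-graded. Put $m'_h=m_{\varphi(h)}$ for $h\in\langle X'\rangle$ and $m'_h=0$ for the other $h\in H$. This family is $H$-graded: $m'_hm'_k=0$ unless $h,k\in\langle X'\rangle$, in which case $m'_hm'_k\le m_{\varphi(hk)}=m'_{hk}$; and $m'_e=m_e$. By idempotence $m_T=m'_{X'}\le m'_X$ and $m'_H=m_D$, so $m_T^*\le m_X'^*\le m'_H=m_D$. For the last statement take $X'=\{x\}$ and $D=\langle x\rangle$, and use Example~\ref{ex:cyclic}.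
\end{proof}

\section{Models that detect one simple group}\label{sec:models}

To show that $P(G)$ is not derivable we need a Conway algebra with a graded family whose sum $R$ has $R^*\not\le R$. The simplest graded family attached to a finite group $S$ consists of the singletons $m_s=\{s\}$ among the subsets of $S$; its sum is $S$. With the natural star $A^*=\langle A\rangle$ nothing fails. We therefore add a new top element and let the star jump to it exactly when $A$ generates $S$.

Let $S$ be a finite simple group and let $K_S$ consist of the subsets of $S$ and one further element $\top$. The sum of subsets is their union and $\top+x=x+\top=\top$. The product of subsets is $AB=\{ab:a\in A,\ b\in B\}$; further $\top\emptyset=\emptyset\top=\emptyset$, and $\top x=x\top=\top$ for $x\ne\emptyset$. Put $0=\emptyset$, $1=\{e\}$, $\top^*=\top$, and for $A\subseteq S$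
\[
A^*=\langle A\rangle\ \text{ if }\langle A\rangle\ne S,\qquad A^*=\top\ \text{ if }\langle A\rangle=S .
\]
The order is inclusion, with $\top$ above all subsets. No star is empty, and $\emptyset^*=\{e\}$. The identities (S) and (M) survive the modification because the condition that triggers the jump is unchanged when $A\cup B$ is replaced by $\langle A\rangle B$, or $AB$ by $BA$.

\begin{lemma}\label{lem:KS}
$K_S$ is a Conway algebra.
\end{lemma}

\begin{proof}
\emph{Trivial identities.} The laws for $+$, $0$ and $1$ follow from the definitions. A product of several factors, however bracketed, is $\emptyset$ if some factor is $\emptyset$; otherwise it is $\top$ if some factor is $\top$; otherwise it is the product of subsets. This gives associativity. For $x(y+z)=xy+xz$: both sides are $\emptyset$ if $x=\emptyset$ or $y=z=\emptyset$; otherwise both are $\top$ if one of $x,y,z$ is $\top$; the remaining case is distributivity for subsets. The other distributive law is symmetric. Finally $1^*=1$ because $S\ne\{e\}$.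

\emph{Identity} (S). If $a=\top$, both sides are $\top$, since $(a^*b)^*\neq\emptyset$. If $b=\top$, then $a^*b=\top$ and both sides are $\top$. If $a=\emptyset$, both sides are $b^*$; if $b=\emptyset$, both are $a^*$. Let $a=A$ and $b=B$ be nonempty subsets. If $\langle A\rangle=S$, both sides are $\top$. Otherwise $a^*=\langle A\rangle$, and $\langle A\rangle B$ generates $\langle A\cup B\rangle$: it contains $B$, and $a'=(a'b')b'^{-1}$ for $a'\in A$, $b'\in B$. So both sides are $\top$ if $\langle A\cup B\rangle=S$, and otherwise the right side is $\langle A\cup B\rangle\langle A\rangle=\langle A\cup B\rangle$, which is the left side.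

\emph{Identity} (M). If $a$ or $b$ is $\emptyset$, both sides are $\{e\}$. If both are nonempty and one is $\top$, both sides are $\top$. Let $A,B$ be nonempty subsets and fix $a_0\in A$. For $a\in A$ and $b\in B$,
\[
a_0(ba)a_0^{-1}=(a_0b)(aa_0^{-1})=(a_0b)(ab)(a_0b)^{-1}\in\langle AB\rangle .
\]
So $a_0\langle BA\rangle a_0^{-1}\subseteq\langle AB\rangle$. Exchanging $A$ and $B$, a conjugate of $\langle AB\rangle$ lies in $\langle BA\rangle$, and the two finite groups have the same order. If both equal $S$, both sides of (M) are $\top$. Otherwise both are proper. In a finite group the subgroup generated by a set is the union of the powers of the set, so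
\[
\{e\}\cup A\langle BA\rangle B=\{e\}\cup\bigcup_{n\ge0}A(BA)^nB=\bigcup_{n\ge0}(AB)^n=\langle AB\rangle .\qedhere
\]
\end{proof}

In $K_S$ the element $R=S$ satisfies $1\le R$ and $RR\le R$, but $R^*=\top$. The smallest counterexample to \eqref{eq:conj} can now be verified by hand.

\begin{example}[the case $n=4$]\label{ex:n4}
Let $S=\mathbb Z_3=\{e,t,t^2\}$. The algebra $K=K_S$ has $9$ elements, and $a^*=1$ if $a\le1$, while $a^*=\top$ otherwise. We use Proposition~\ref{prop:crit} twice.

$K$ does not satisfy $P(\mathfrak S_4)$. Let $\tau$ be a $3$-cycle; put $m_{\tau^i}=\{t^i\}$ for $i=0,1,2$ and $m_h=\emptyset$ for $h\notin\langle\tau\rangle$. This family is $\mathfrak S_4$-graded, its sum is $R=S$, and $R^*=\top\not\le R$.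

$K$ satisfies $P(\mathfrak S_4,\{\sigma,\rho\})$. Let $(m_h)$ be $\mathfrak S_4$-graded with sum $R$. If some $m_h$ is $\top$, then $R=\top$ and there is nothing to prove. Otherwise $m_e=m_e^*\neq\top$ forces $m_e=\{e\}$. From $\sigma^2=\rho^4=e$ we get $m_\sigma^2\le m_e$ and $m_\rho^4\le m_e$. So every $s\in m_\sigma$ has $s^2=e$ and every $s\in m_\rho$ has $s^4=e$, which in $\mathbb Z_3$ means $s=e$. Hence $m_\sigma+m_\rho\le1$ and $(m_\sigma+m_\rho)^*=1\le R$.
\end{example}

For $S$ of prime order it was enough to look at one letter at a time. For a nonabelian $S$ the subgroup $m_e$ need not be trivial, and relations between several letters matter. The object that records all of them is the set of pairs $(s,h)$ with $s\in m_h$, which is a subgroup of $S\times H$.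

\begin{proposition}\label{prop:detect}
$K_S$ satisfies $P(H,X)$ if and only if there is no $X'\subseteq X$ such that $S$ is isomorphic to a quotient of $\langle X'\rangle$. In particular $K_S$ satisfies $P(G)$ if and only if $S$ is not isomorphic to a section of $G$.
\end{proposition}

\begin{proof}
Let $\varphi\colon\langle X'\rangle\to S$ be surjective and $T=\varphi(X')$. The family $m_s=\{s\}$ is $S$-graded, and $m_T^*=T^*=\top\not\le S=m_S$. So $K_S$ does not satisfy $P(S,T)$, and by Lemma~\ref{lem:transfer} it does not satisfy $P(H,X)$.

Conversely, suppose that $K_S$ does not satisfy $P(H,X)$, and let $(m_h)$ be an $H$-graded family with $m_X^*\not\le m_H$. Then $m_H\ne\top$, so all $m_h$ are subsets of $S$, and $m_e=m_e^*$ is a proper subgroup of $S$. The set $\Delta=\{(s,h):s\in m_h\}$ contains $(e,e)$ and is closed under products, so it is a subgroup of the finite group $S\times H$. Its projection $m_H$ on $S$ is a subgroup containing $m_X$, hence containing $\langle m_X\rangle$. Since $m_X^*\not\le m_H$, we have $m_X^*\ne\langle m_X\rangle$, which means $\langle m_X\rangle=S$.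

Let $X'=\{x\in X:m_x\ne\emptyset\}$ and let $\Gamma\le\Delta$ be the subgroup generated by the pairs $(s,x)$ with $x\in X'$, $s\in m_x$. The projections of $\Gamma$ on the two factors are $\langle m_X\rangle=S$ and $\langle X'\rangle$. Let $N=\{s\in S:(s,e)\in\Gamma\}$. This is a subgroup of $m_e$, hence proper in $S$. It is normal in $S$: for $u\in S$ choose $(u,h)\in\Gamma$, and conjugate $(s,e)$ to $(usu^{-1},e)$. As $S$ is simple, $N$ is trivial. So the projection $\Gamma\to\langle X'\rangle$ is an isomorphism, and the surjection $\Gamma\to S$ exhibits $S$ as a quotient of $\langle X'\rangle$.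

For $H=X=G$ the groups $\langle X'\rangle$ are all the subgroups of $G$, which gives the last statement.
\end{proof}

\begin{remark}
Simplicity of $S$ is used only to conclude that $N$ is trivial; Lemma~\ref{lem:KS} holds for every nontrivial finite group. Without simplicity the proposition fails. For $S=\mathbb Z_4=\langle t\rangle$ and $a=\{t\}$, the left side of $(\mathrm C_2)$ is $\top$ and the right side is $\langle t^2\rangle\{e,t\}=S$, although $\mathbb Z_4$ is not a quotient of a subgroup of $\mathbb Z_2$.
\end{remark}

\begin{proof}[Proof of necessity in Theorem~\ref{thm:main}]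
Suppose that a simple section $S$ of $G$ is not a quotient of any $\langle X'\rangle$ with $X'\subseteq X_i$, $i\in I$. By Lemma~\ref{lem:KS} and Proposition~\ref{prop:detect}, $K_S$ is a Conway algebra that satisfies all $P(H_i,X_i)$ and does not satisfy $P(G)$. So $P(G)$ is not derivable.
\end{proof}

\section{From generators to all elements}\label{sec:suff}

We prove sufficiency by induction over the sections $D$ of $G$. A section that is not simple is assembled from smaller ones.

\begin{lemma}\label{lem:ext}
Every Conway algebra $K$ satisfies $P(D)$ for the trivial group $D$. If $N\trianglelefteq D$ and $K$ satisfies $P(N)$ and $P(D/N)$, then $K$ satisfies $P(D)$.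
\end{lemma}

\begin{proof}
We use Proposition~\ref{prop:crit}. For the trivial group the condition is $m_e^*\le m_e$. In general let $(m_g)$ be $D$-graded. By $P(N)$ and (F1), $m_N^*=m_N$. For cosets $c,c'$ of $N$ we have $m_cm_{c'}\le m_{cc'}$, term by term. So $(m_c)_{c\in D/N}$ is $D/N$-graded with sum $m_D$, and $P(D/N)$ gives $m_D^*\le m_D$.
\end{proof}

For a simple section $D$, the hypothesis of Theorem~\ref{thm:main} and Lemma~\ref{lem:transfer} give $P(D,T)$ for one generating set $T$ that we do not choose, and we have to pass from $T$ to all of $D$. By Example~\ref{ex:n4} this is impossible in general. It becomes possible once the proper subgroups are under control.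

\begin{proposition}\label{prop:key}
Let $D$ be a nontrivial finite group with generating set $T$. If a Conway algebra $K$ satisfies $P(D,T)$ and satisfies $P(L)$ for every proper subgroup $L$ of $D$, then $K$ satisfies $P(D)$.
\end{proposition}

\subsection{Good elements}

Let $K$, $D$, $T$ be as in the proposition. Since $D$ is nontrivial, $T$ contains an element of some order $q\ge2$, and $K$ satisfies $(\mathrm C_q)$ by Lemma~\ref{lem:transfer}. Fix a $D$-graded family $(m_g)$ with sum $R$. Call $y\in K$ \emph{good} if $y^*\le R$. We must show that $R$ is good, and we do so by building it up from smaller good elements with the following rules.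
\begin{itemize}
\item[(G1)] \emph{If $y\le y'$ and $y'$ is good, then $y$ is good.} This is (F2).
\item[(G2)] \emph{If $y$ and $y'y^*$ are good, then $y+y'$ is good.} By (S) and (F1), $(y+y')^*=(y^*y')^*y^*=y^*(y'y^*)^*\le RR\le R$.
\item[(G3)] \emph{If $y$ and $y'R$ are good, then $y+y'$ is good.} Indeed $y'y^*\le y'R$. In particular, a good element $\psi$ with $\psi R\le\psi$ can be added to any good element.
\item[(G4)] \emph{If $y\le R$ and $y^Q$ is good for some power $Q=q^j$, $j\ge1$, then $y$ is good.} First, $y^*\le(y^Q)^*(1+y+\dots+y^{Q-1})$. For $Q=q$ this is $(\mathrm C_q)$. If it holds for $Q$, apply $(\mathrm C_q)$ to $y^Q$ and note that $(1+y^Q+\dots+y^{(q-1)Q})(1+y+\dots+y^{Q-1})=1+y+\dots+y^{qQ-1}$. Since $y^i\le R$ for all $i\ge0$, we obtain $y^*\le RR\le R$.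
\item[(G5)] \emph{If $Y\subseteq D$ and $m_Y$ is good, then $m_e+m_Y$ is good.} The element $m_e$ is good and $m_Ym_e^*=m_Ym_e=m_Y$; apply (G2). In particular $m_e+m_T$ is good, by $P(D,T)$.
\end{itemize}
The rules are easy to apply but tend to run in a circle: in order to add $y'$ to $y$ one needs $y'R$ to be good, and $y'R$ may have terms of every degree. The smallest case in which this happens shows how to break the circle.

\begin{example}[the group of order $3$]\label{ex:Z3}
Let $D=\mathbb Z_3$, written additively, let $T$ consist of the class of $1$, so that $q=3$, and put $c=m_0$, $a=m_1$, $b=m_2$. By (G5), $c+a$ is good. Since $b^3\le c$, the element $b$ is good by (G4), and $c+b$ is good by (G5). To add $a$ to $c+b$ by (G3) we need $aR$ to be good, and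
\[
aR=ac+aa+ab\le a+aa+c .
\]
The bound $aa\le b$ would bring us back to $c+a+b$. But $aa$ has a property that $b$ lacks: read as the walk $0,1,2$, it passes through every element of $D$. Put $\psi=aaR$. Then $\psi\le R$, $\psi R\le\psi$ and $aR\le(c+a)+\psi$. If $\psi$ is good, then (G3) shows that $(c+a)+\psi$ is good, so $aR$ is good, and so is $(c+b)+a=R$.

A term $u=aam_g$ of $\psi$ has degree $d=2+g$ and can be cut at any degree: $u\le m_im_{d-i}$ for every $i\in\mathbb Z_3$, because $u\le m_d=m_0m_d$, $u=a(am_g)\le m_1m_{1+g}$ and $u=(aa)m_g\le m_2m_g$. Let $u_1u_2u_3$ be a term of $\psi^3$, with degrees $d_1,d_2,d_3$. Write $d_1+d_2+d_3=t_1+t_2+t_3$ with $t_1,t_2,t_3\in\{0,1\}$. Cut $u_1$ at $t_1$ and $u_2$ at $i=t_1+t_2-d_1$, and regroup: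
\[
u_1u_2u_3\le m_{t_1}\,(m_{d_1-t_1}m_i)\,(m_{d_2-i}u_3)\le m_{t_1}m_{t_2}m_{t_3}\le(c+a)^* .
\]
Hence $(\psi^3)^*\le(c+a)^*\le R$ by (F3), and $\psi$ is good by (G4). This proves that $(\mathrm C_3)$ implies $P(\mathbb Z_3)$.
\end{example}

The example suggests measuring a product $m_{g_1}\cdots m_{g_l}$ by the set of partial products $g_1\cdots g_i$. When this set is all of $D$, a long enough product of such terms can be rerouted through the generators. When it is smaller, multiplying either enlarges it or keeps the term in a restricted range. The new feature in general is that this range may be a nontrivial proper subgroup.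

\subsection{Walks}

Let $r=|D|\ge2$. A \emph{walk} is a sequence $p=(p_0,\dots,p_l)$ in $D$ with $p_0=e$ and $l\ge1$. Its \emph{length} is $l$, its \emph{endpoint} is $p_l$, its \emph{support} is the set $\{p_0,\dots,p_l\}$, and its \emph{weight} is
\[
w(p)=\prod_{i=1}^lm_{p_{i-1}^{-1}p_i}.
\]
For example $m_g=w(e,g)$.
\begin{itemize}
\item[(W1)] For $i\le j$, the part of the product $w(p)$ between positions $i$ and $j$ is $\le m_{p_i^{-1}p_j}$. For $i<j$ this is the grading; for $i=j$ it is $1\le m_e$. Hence $w(p)\le m_{p_l}$, and $w(p)\le w(p')$ if $p'$ is obtained from $p$ by deleting positions other than the first and the last.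
\item[(W2)] Let $p$ have support $V$ and endpoint $v$, and let $p'$ have support $V'$, endpoint $v'$ and length $l'$. Then $w(p)w(p')$ is the weight of the walk $(p_0,\dots,p_l,vp'_1,\dots,vp'_{l'})$, which has support $V\cup vV'$ and endpoint $vv'$.
\end{itemize}
We would like to sum the weights of all walks with given support and endpoint, but $K$ has only finite sums. Short walks suffice. For $V\subseteq D$ with $e\in V$ and for $v\in V$, let $z_{V,v}$ be the sum of the weights of the walks of length at most $r$ with support $V$ and endpoint $v$.
\begin{itemize}
\item[(W3)] Every walk $p$ with support $V$ and endpoint $v$, of any length, has $w(p)\le z_{V,v}$. Indeed, keep the position of the first visit to each element of $V$ and the last position. This includes the positions $0$ and $l\neq 0$, and it leaves a walk with the same support and endpoint and with at most $|V|+1\le r+1$ terms. Apply (W1).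
\end{itemize}
Put $x_V=\sum_{v\in V}z_{V,v}$, and for $1\le k\le r$ let $F_k$ be the sum of the $x_V$ over all $V\subseteq D$ with $e\in V$ and $|V|\ge k$. By (W3), a walk whose support has at least $k$ elements has weight $\le F_k$. By (W1), $z_{V,v}\le m_v$, so all the elements just defined are $\le R$; and $F_1=R$, because $m_g=w(e,g)\le F_1$. From (W2) and (W3) we read off three inequalities, where in (b) and (c) $|V|=k<r$ and $v,v'\in V$.
\begin{itemize}
\item[(a)] $F_kR\le F_k$, since appending a step does not shrink the support.
\item[(b)] $z_{V,v}m_g\le z_{V,vg}$ if $vg\in V$, and $z_{V,v}m_g\le F_{k+1}$ otherwise, since the new support is $V\cup\{vg\}$. Hence $x_VR\le x_V+F_{k+1}$.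
\item[(c)] If $vV\ne V$, then $z_{V,v}z_{V,v'}\le F_{k+1}$, since the support $V\cup vV$ has more than $k$ elements.
\end{itemize}

\subsection{Descending induction on the size of the support}

\begin{proof}[Proof of Proposition~\ref{prop:key}]
We show that $F_r,F_{r-1},\dots,F_1$ are good. As $F_1=R$, Proposition~\ref{prop:crit} then gives $P(D)$.

\emph{Step 1: $F_r$ is good.} This is where $P(D,T)$ is used. Let $A=m_e+m_T$, which is good by (G5), and let $Q$ be a power of $q$ with $Q\ge r$. By (W2), a term of $F_r^Q$ is the weight of a walk $p$ made of $Q$ consecutive segments, each a left translate of a walk with support $D$; so each segment, its two ends included, visits every element of $D$. Let $v$ be the endpoint of $p$. Since $D$ is finite, $v$ is a product of elements of $T$; in a shortest such product the partial products, starting with $e$, are distinct, so there are at most $r-1$ factors. Padding with $e$, write $v=t_1\cdots t_Q$ with $t_i\in T\cup\{e\}$, and put $g_i=t_1\cdots t_i$, $g_0=e$. For $1\le i\le Q-1$ choose a position $j_i$ in the $i$-th segment at which $p$ is at $g_i$, and let $j_0$ and $j_Q$ be the first and last positions of $p$. Then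 $j_0\le j_1\le\dots\le j_Q$, and by (W1) the part of $w(p)$ between $j_{i-1}$ and $j_i$ is $\le m_{g_{i-1}^{-1}g_i}=m_{t_i}$. Hence $w(p)\le m_{t_1}\cdots m_{t_Q}\le A^Q\le A^*$. So $F_r^Q\le A^*$, and $(F_r^Q)^*\le A^*\le R$ by (F3). By (G4), $F_r$ is good.

\emph{Step 2: if $1\le k<r$ and $\psi=F_{k+1}$ is good, then $x_V$ is good whenever $e\in V$ and $|V|=k$.} By (a) and (G3), $\psi$ can be added to any good element. Inequality (c) shows which terms of $x_V$ can be multiplied without enlarging the support: those whose endpoint lies in the stabilizer $L=\{g\in D:gV=V\}$. This is a subgroup, and $L\subseteq V$ because $g=ge\in gV$. So $|L|\le k<r$, the subgroup $L$ is proper, and the hypothesis $P(L)$ gives $m_L^*\le m_L$. Split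
\[
x_V=\ell+o,\qquad \ell=\sum_{v\in L}z_{V,v},\qquad o=\sum_{v\in V\setminus L}z_{V,v}.
\]
Since $\ell\le m_L$, we have $\ell^*\le m_L^*\le m_L\le R$, and $\ell$ is good. By (c), $oo\le\psi$, so $o^q=oo\cdot o^{q-2}\le\psi R\le\psi$. Thus $o^q$ is good, $o$ is good by (G4), and $o+\psi$ is good. For $v\in V\setminus L$ and $g\in L$ we have $vg\notin L$, so by (b) the product $z_{V,v}m_g$ is $\le z_{V,vg}\le o$ if $vg\in V$ and $\le\psi$ otherwise. Hence $o\ell^*\le om_L\le o+\psi$ is good, and $\ell+o$ is good by (G2).

\emph{Step 3: if $1\le k<r$ and $\psi=F_{k+1}$ is good, then $F_k$ is good.} Let $V_1,\dots,V_s$ be the $k$-element subsets of $D$ containing $e$, so that $F_k=\psi+x_{V_1}+\dots+x_{V_s}$. By Step 2, each $x_{V_i}+\psi$ is good, and by (b), $x_{V_i}R\le x_{V_i}+\psi$. So each $x_{V_i}R$ is good, and (G3) allows us to add $x_{V_1},\dots,x_{V_s}$ to $\psi$ one after the other.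
\end{proof}

\begin{remark}
Neither hypothesis can be dropped. The algebra $K_{\mathbb Z_3}$ satisfies $P(\mathfrak S_4,\{\sigma,\rho\})$ but not $P(\mathfrak S_4)$ (Example~\ref{ex:n4}), so Step 2 needs the proper subgroups. The same algebra satisfies $P(L)$ for the only proper subgroup of $\mathbb Z_3$ but not $P(\mathbb Z_3)$, so Step 1 needs $P(D,T)$. Simplicity of $D$ plays no role in the proposition.
\end{remark}

\begin{proof}[Proof of sufficiency in Theorem~\ref{thm:main}]
Assume the condition on the simple sections of $G$, and let $K$ be a Conway algebra satisfying all $P(H_i,X_i)$. We show by induction on $|D|$ that $K$ satisfies $P(D)$ for every section $D$ of $G$. Subgroups and quotients of $D=L/N$ have the form $L'/N$ and, up to isomorphism, $L/N'$, so they are again sections of $G$. If $D$ is trivial, use Lemma~\ref{lem:ext}. If $D$ is nontrivial and not simple, apply Lemma~\ref{lem:ext} to a proper nontrivial normal subgroup. If $D$ is simple, there is a surjection $\varphi\colon\langle X'\rangle\to D$ with $X'\subseteq X_i$ for some $i$. Then $K$ satisfies $P(D,\varphi(X'))$ by Lemma~\ref{lem:transfer} and $P(L')$ for all proper subgroups $L'$ of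 $D$ by induction, hence $P(D)$ by Proposition~\ref{prop:key}. The case $D=G$ shows that $K$ satisfies $P(G)$. Since $K$ was arbitrary, $P(G)$ is derivable.
\end{proof}

\section{Symmetric groups and other consequences}\label{sec:cor}

Let $X=\{\sigma,\rho\}\subseteq\mathfrak S_n$; for $n=2$ we have $\sigma=\rho$ and $X=\{\sigma\}$. The groups $\langle X'\rangle$ with $X'\subseteq X$ are the trivial group, $\langle\sigma\rangle\cong\mathbb Z_2$, $\langle\rho\rangle\cong\mathbb Z_n$, and $\mathfrak S_n$. For $n\ge3$ the normal subgroups of $\mathfrak S_n$ are the trivial group, $\mathfrak A_n$, $\mathfrak S_n$ and, for $n=4$, the Klein four-group, with quotient $\mathfrak S_3$. Since $\mathfrak S_n$ is not simple for $n\geq3$, its only simple quotient is $\mathbb Z_2$. So the simple quotients of the groups $\langle X'\rangle$ are exactly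
\begin{equation}\label{eq:list}
\mathbb Z_2\quad\text{and}\quad\mathbb Z_p\ \text{ for the primes } p \text{ dividing } n .
\end{equation}

\begin{proof}[Proof of Corollary~\ref{cor:conj}]
Let $n\ge4$. There is an odd prime $p<n$ with $p\nmid n$. If $n-1$ is not a power of $2$, take an odd prime $p$ dividing $n-1$. If $n-1=2^k$, then $k\ge2$ and $n$ is odd, so $n-2\ge3$ is odd and coprime to $n$; take a prime $p$ dividing $n-2$. The group $\mathbb Z_p$ is a subgroup of $\mathfrak S_n$, generated by a $p$-cycle, and it is not in the list \eqref{eq:list}. By Lemma~\ref{lem:KS} and Proposition~\ref{prop:detect}, $K_{\mathbb Z_p}$ is a Conway algebra that satisfies $P(\mathfrak S_n,\{\sigma,\rho\})$ but not $P(\mathfrak S_n)$.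

The only simple section of $\mathfrak S_2$ is $\mathbb Z_2$, and the simple sections of $\mathfrak S_3$ are $\mathbb Z_2$ and $\mathbb Z_3$. In both cases they are in the list \eqref{eq:list}, and Theorem~\ref{thm:main} gives the derivation.
\end{proof}

For the remaining proofs recall that sections of a solvable group are solvable, that a simple solvable group has prime order, and that a finite group whose composition factors (which are simple sections) have prime order is solvable. So a finite group is solvable if and only if all its simple sections have prime order.

\begin{proof}[Proof of Corollary~\ref{cor:solv}]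
As $n$ varies, the lists \eqref{eq:list} contain exactly the groups $\mathbb Z_p$, $p$ prime (take $n=p$). The equivalence follows from Theorem~\ref{thm:main}. The group $\mathfrak S_5$ is not solvable, so $P(\mathfrak S_5)$ is not derivable, although it is a $\mathcal B$-rational identity by Remark~\ref{rem:lang}. Explicitly, $K_{\mathfrak A_5}$ satisfies all $P(\mathfrak S_n,\{\sigma,\rho\})$ but not $P(\mathfrak S_5)$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:primes}]
The simple sections of the solvable group $G$ have prime order $p$ dividing $|G|$, and every such $p$ occurs by Cauchy's theorem. If $\mathbb Z_p$ is a quotient of $\langle X'\rangle$, some $x\in X'$ has nontrivial image; the image has order $p$, so $p$ divides the order of $x$. Conversely, if $p$ divides the order of $x\in X$, then $\mathbb Z_p$ is a quotient of $\langle x\rangle$. Apply Theorem~\ref{thm:main}.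
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:complete}]
All group identities are $\mathcal B$-rational identities, and (M), (S), $(P(\mathfrak S_n))_{n\ge2}$ is complete. So the given system is complete if and only if it derives $P(\mathfrak S_n)$ for all $n\ge2$. By Theorem~\ref{thm:main} this means that every simple section of every $\mathfrak S_n$ is a quotient of some $\langle X'\rangle$, and by Cayley's theorem every finite simple group is such a section. For the last statement, every finite simple group $S$ is generated by at most two elements, a consequence of the classification of finite simple groups \cite{AG}, and $S=\langle Y_S\rangle$ is a quotient of itself.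
\end{proof}

\begin{thebibliography}{9}

\bibitem{AG} Aschbacher and Guralnick, \emph{J. Algebra} 90 (1984).

\bibitem{BE} Bloom and \'Esik, \emph{Iteration Theories}, 1993.

\bibitem{Conway} Conway, \emph{Regular Algebra and Finite Machines}, 1971.

\bibitem{FS} \emph{Fundamental Study}, \texttt{https://github.com/1205036/Spring-Boot-Web-Application}.

\bibitem{Krob} Krob, \emph{Theoret. Comput. Sci.} 89 (1991).

\end{thebibliography}
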